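\title{One-sided Kurosh chains need not stabilize}

\begin{abstract}
Let $\mathcal M$ be a homomorphically closed class of associative rings. The smallest left strong radical and the smallest strong radical containing $\mathcal M$ are the unions of two transfinite chains of classes, the left and the one-sided Kurosh chains of $\mathcal M$. We show that these chains need not stabilize at the first infinite ordinal $\omega$: there are a class $\mathcal M$, containing all zero rings, and a ring that lies in the term $\omega+1$ of the left chain but not in the term $\omega$ of the one-sided chain. Moreover, for every ordinal $\gamma$ there is a class for which neither chain stabilizes at $\gamma$, and there is a class for which neither chain stabilizes at any ordinal. The examples are rings of linear operators that contain all operators of finite rank.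
\end{abstract}

\section{Radicals and Kurosh chains}\label{sec:intro}

All rings are associative, not necessarily unital or commutative. An \emph{ideal} is a two-sided ideal, and a \emph{one-sided ideal} is a left or a right ideal. A \emph{zero ring} is a ring $R$ with $R^2=0$. An \emph{image} of a ring is a homomorphic image, and a class of rings is \emph{homomorphically closed} if it contains all images of its members (in particular, all isomorphic copies). We write $\omega=\omega_0$ for the first infinite ordinal.

\subsection*{The problem}

A homomorphically closed class $\mathcal R$ is a \emph{radical class} in the sense of Kurosh and Amitsur if every ring $A$ has an ideal $\mathcal R(A)\in\mathcal R$ that contains every ideal of $A$ belonging to $\mathcal R$, and $A/\mathcal R(A)$ has no nonzero ideal in $\mathcal R$. The radical $\mathcal R$ is \emph{left strong} (\emph{right strong}) if for every ring $A$ each left (right) ideal of $A$ that belongs to $\mathcal R$ is contained in $\mathcal R(A)$. It is \emph{strong} if it is both left and right strong.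

Which rings are forced into a left strong radical $\mathcal R$ once some rings are known to lie in it? Suppose that every nonzero image of $A$ has a nonzero left ideal in $\mathcal R$. Then $A\in\mathcal R$: otherwise $A/\mathcal R(A)$ is a nonzero image, and its nonzero left ideal from $\mathcal R$ lies in $\mathcal R(A/\mathcal R(A))=0$. The same argument works with ideals for arbitrary radicals and with one-sided ideals for strong radicals. Iterating this closure step transfinitely gives the Kurosh chains.

Let $\mathcal M$ be a nonempty homomorphically closed class. Put $\mathcal M_1=\mathcal M^1=\mathcal M^1_l=\mathcal M$. For an ordinal $\alpha>1$,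
\begin{itemize}
\item $\mathcal M_\alpha$ is the class of rings all of whose nonzero images contain a nonzero ideal belonging to $\bigcup_{\beta<\alpha}\mathcal M_\beta$;
\item $\mathcal M^\alpha$ is the class of rings all of whose nonzero images contain a nonzero one-sided ideal belonging to $\bigcup_{\beta<\alpha}\mathcal M^\beta$;
\item $\mathcal M_l^\alpha$ is the class of rings all of whose nonzero images contain a nonzero left ideal belonging to $\bigcup_{\beta<\alpha}\mathcal M_l^\beta$.
\end{itemize}
These are the two-sided, the \emph{one-sided} and the \emph{left} Kurosh chains. It is convenient to put $\mathcal M^0=\emptyset$. The smallest radical class $l(\mathcal M)$, the smallest strong radical $ls(\mathcal M)$ and the smallest left strong radical $ls_l(\mathcal M)$ containing $\mathcal M$ are the unions of the chains: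
\[
l(\mathcal M)=\bigcup_{\alpha\ge1}\mathcal M_\alpha,\qquad
ls(\mathcal M)=\bigcup_{\alpha\ge1}\mathcal M^\alpha,\qquad
ls_l(\mathcal M)=\bigcup_{\alpha\ge1}\mathcal M_l^\alpha .
\]
The least $\alpha$ with $A\in\mathcal M_l^\alpha$ counts how many rounds of the closure step are needed to capture $A$. For example, if $\mathcal M$ contains all zero rings, then every nilpotent ring is captured in the second round of all three chains, because the last nonzero power of a nonzero nilpotent ring is an ideal and a zero ring. We work in ZFC with classes; whether $R$ belongs to $\mathcal M^\alpha$ depends only on the quotients of subrings of $R$, and these form a set.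

\begin{lemma}\label{lem:basic}
The classes $\mathcal M^\alpha$ and $\mathcal M_l^\alpha$ are homomorphically closed and increase with $\alpha$, so that $\bigcup_{\beta<\alpha+1}\mathcal M^\beta=\mathcal M^\alpha$ and $\bigcup_{\beta<\alpha+1}\mathcal M_l^\beta=\mathcal M_l^\alpha$. Moreover $\mathcal M_l^\alpha\subseteq\mathcal M^\alpha$ for all $\alpha\ge1$, and hence $ls_l(\mathcal M)\subseteq ls(\mathcal M)$.
\end{lemma}

\begin{proof}
An image of an image is an image, which gives the first property. If $R\in\mathcal M^\beta$ and $\beta<\alpha$, then every nonzero image of $R$ is a left ideal of itself and lies in $\mathcal M^\beta$, so $R\in\mathcal M^\alpha$; the same sentence holds for the left chain. The inclusion $\mathcal M_l^\alpha\subseteq\mathcal M^\alpha$ follows by induction on $\alpha$, since a left ideal in $\mathcal M_l^\beta$ is then a one-sided ideal in $\mathcal M^\beta$ for $\beta<\alpha$.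
\end{proof}

A chain \emph{stabilizes at $\gamma$} if all its terms with index $\beta\ge\gamma$ equal the term with index $\gamma$; equivalently, the term with index $\gamma$ is the whole union. The following facts are known; they are not used in our proofs.
\begin{itemize}
\item (Suli\'nski et al.) $l(\mathcal M)=\mathcal M_\omega$ for every homomorphically closed $\mathcal M$.
\item $\mathcal M_l^\alpha$ is a radical class for every $\alpha\ge\omega$, and $\mathcal M^\alpha$ is a radical class for every limit ordinal $\alpha$.
\item If $\mathcal M$ is moreover hereditary (closed under taking ideals) and contains all zero rings, then the one-sided chain stabilizes at $\omega$.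
\end{itemize}
So the two-sided chain always stops at $\omega$. The classes $\mathcal M_l^\omega$ and $\mathcal M^\omega$ are already radical classes, and the only property they could lack is to be left strong, respectively strong. For hereditary classes with all zero rings nothing is lacking in the one-sided case. All this suggests a positive answer to the following question, which is stated in \cite{source} as open since 1971.

\medskip
\noindent\textbf{Question.} \emph{Let $\mathcal M$ be an arbitrary nonempty homomorphically closed class of rings. \textup{(a)} Is $ls_l(\mathcal M)=\mathcal M_l^\omega$? \textup{(b)} Is $ls(\mathcal M)=\mathcal M^\omega$?}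

\subsection*{Results}

The answer to both parts is no, and one example serves for both.

\begin{theorem}\label{thm:A}
There are a homomorphically closed class $\mathcal M$ containing all zero rings and a ring $A$ with $A\in\mathcal M_l^{\omega+1}$ and $A\notin\mathcal M^{\omega}$. Hence $\mathcal M_l^{\omega}\neq ls_l(\mathcal M)$ and $\mathcal M^{\omega}\ne ls(\mathcal M)$.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(i)] For every ordinal $\gamma$ there is a homomorphically closed class $\mathcal M$, generated by a set of rings together with all zero rings, with $ls_l(\mathcal M)\not\subseteq\mathcal M^\gamma$.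
\item[(ii)] There is a homomorphically closed class $\mathcal M$ containing all zero rings with $ls_l(\mathcal M)\not\subseteq\mathcal M^\gamma$ for every ordinal $\gamma$.
\end{itemize}
\end{theorem}

By Lemma~\ref{lem:basic}, a ring in $ls_l(\mathcal M)\setminus\mathcal M^\gamma$ lies both in $ls_l(\mathcal M)\setminus\mathcal M_l^\gamma$ and in $ls(\mathcal M)\setminus\mathcal M^\gamma$, so neither chain stabilizes at $\gamma$. Passing to opposite rings exchanges left and right ideals, so the same results hold for right chains. Thus no ordinal bounds the stabilization step of the left, right or one-sided Kurosh chains, even for classes containing all zero rings. Since the class in Theorem~\ref{thm:A} contains all zero rings, the hypothesis ``hereditary'' cannot be omitted from the positive result quoted above.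

\subsection*{The method}

To show that $A\in\mathcal M_l^\alpha$ it is enough to exhibit one good tower of left ideals. To show that $A\notin\mathcal M^\alpha$ one has to control all towers. It helps to think of a game. If $0\ne A\in\mathcal M^\alpha$, an opponent can name a nonzero one-sided ideal of $A$ in a lower term of the chain; we reply with a nonzero image of it, which lies in the same term; the opponent names a nonzero one-sided ideal of that image in a still lower term; and so on. The ordinals decrease, so the opponent reaches a member of $\mathcal M$ after finitely many moves. A lower bound is a way of choosing the images that makes this impossible within the allowed ordinal.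

The proof has three ingredients. A staircase of left ideals leads from the matrix ring $M_r(\mathbb F_p)$ to the strictly upper triangular matrices, and no shorter chain of one-sided ideals does (Section~\ref{sec:staircase}). A class $\mathcal P_k$ of prime rings, attached to a field $k$, supplies the replies: every nonzero one-sided ideal of a ring in $\mathcal P_k$ has a canonical image in $\mathcal P_k$, and $\mathcal M$ will contain only one ring of $\mathcal P_k$, so the end of the game is known in advance (Sections~\ref{sec:heart} and~\ref{sec:derived}). Finally, direct sums over fields of rapidly growing cardinality carry the construction past the limit ordinals (Sections~\ref{sec:A} and~\ref{sec:B}).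

\section{A staircase of left ideals}\label{sec:staircase}

For subsets $S,T$ of a ring, $ST$ denotes the additive subgroup generated by the products $st$, and in a product a factor $S^0$ is omitted. A nonzero ring $R$ is \emph{prime} if $aRb=0$ implies $a=0$ or $b=0$. If $S,T$ are nonzero additive subgroups of a prime ring $R$, then $SRT\neq0$; also $RS\ne0$ and $SR\neq0$, because $SRS\ne0$. Consequently a prime ring is not nilpotent, and $R^aSR^b=0$ forces $S=0$. A prime $p$ is fixed throughout. The ring $M_n(\mathbb F_p)$ is prime: if $x_{ij}\ne0$ and $y_{kl}\neq0$, then $xe_{jk}y$ has the entry $x_{ij}y_{kl}\ne0$ in position $(i,l)$.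

For a ring $D$ and $d\in D$, let $de_{ab}\in M_r(D)$ be the matrix with $d$ in position $(a,b)$ and zeros elsewhere, and let $U_r(D)$ be the ring of strictly upper triangular matrices. The group $U_r(D)^h$ is generated by the matrices $d_1\cdots d_h\,e_{a_0a_h}$ with $a_0<a_1<\dots<a_h$, so
\begin{equation}\label{eq:U}
U_r(D)^{r-1}=D^{r-1}e_{1r},\qquad U_r(D)^r=0 .
\end{equation}

In the simple ring $M_r(\mathbb F_p)$ a chain in which each term is an ideal of the previous one can reach only $M_r(\mathbb F_p)$ and $0$. One-sided ideals reach much more. For $r\ge2$ and $0\le j\le r$ let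
\[
K_j=\{(d_{ab})\in M_r(D): d_{ab}=0\text{ whenever } b\le j\text{ and }a\ge b\},
\]
the matrices whose first $j$ columns vanish on and below the diagonal. Thus $M_r(D)=K_0\supseteq K_1\supseteq\dots\supseteq K_r=U_r(D)$. For $r=3$ the staircase is
\[
\begin{pmatrix}*&*&*\\ *&*&*\\ *&*&*\end{pmatrix}\supseteq
\begin{pmatrix}0&*&*\\ 0&*&*\\ 0&*&*\end{pmatrix}\supseteq
\begin{pmatrix}0&*&*\\ 0&0&*\\ 0&0&*\end{pmatrix}\supseteq
\begin{pmatrix}0&*&*\\ 0&0&*\\ 0&0&0\end{pmatrix}.
\]
To climb the staircase in the left chain we must also know the images of $K_j$ in which $K_{j+1}$ dies, that is, the quotient of $K_j$ by the ideal that $K_{j+1}$ generates.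

\begin{lemma}\label{lem:staircase}
For $0\le j\le r-1$, $K_{j+1}$ is a left ideal of the ring $K_j$. Let $T_j=K_{j+1}+K_{j+1}K_j$ be the ideal of $K_j$ generated by $K_{j+1}$. Then $K_j/T_j$ is a zero ring if $j\le r-2$, and $K_{r-1}/T_{r-1}\cong D$.
\end{lemma}

\begin{proof}
Let $x\in K_j$, $y\in K_{j+1}$, $c\le j+1$ and $a\ge c$. In the sum $(xy)_{ac}=\sum_bx_{ab}y_{bc}$, a nonzero $y_{bc}$ has $b<c$. Then $b\le j$ and $b<a$, so $x_{ab}=0$. Hence $K_jK_{j+1}\subseteq K_{j+1}$. This shows that each $K_{j+1}\subseteq K_j$ is closed under products and is a left ideal of $K_j$.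

Write $K_j=K_{j+1}+C$ with $C=\sum_{a\ge j+1}De_{a,j+1}$. The products $K_jK_{j+1}$ and $K_{j+1}K_j$ lie in $T_j$, so $K_j^2\subseteq T_j+C^2$. A product $(de_{a,j+1})(d'e_{a',j+1})$ vanishes unless $a'=j+1$, and then it equals $dd'e_{a,j+1}$. If $j\le r-2$, there is a column $j+2$, which is unrestricted in $K_{j+1}$, while column $j+1$ is unrestricted in $K_j$. So
\[
dd'e_{a,j+1}=(de_{a,j+2})(d'e_{j+2,j+1})\in K_{j+1}K_j,
\]
and $K_j^2\subseteq T_j$. If $j=r-1$, then $K_{r-1}=U_r(D)+De_{rr}$ and $U_r(D)\,De_{rr}\subseteq U_r(D)$. So $T_{r-1}=U_r(D)$ and $K_{r-1}/T_{r-1}\cong D$.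
\end{proof}

The staircase has $r$ steps. That it cannot be shortened is a consequence of a bound on the index of nilpotency. A subring $G$ of $R$ is \emph{$\nu$-accessible} if there is a chain $G=G_\nu\subseteq G_{\nu-1}\subseteq\dots\subseteq G_0=R$ in which each $G_i$ is a one-sided ideal of $G_{i-1}$. Repetitions are allowed, so a $\nu$-accessible subring is $\nu'$-accessible for all $\nu'\ge\nu$.

\begin{lemma}\label{lem:access}
Let $G$ be $\nu$-accessible in $R$.
\begin{itemize}
\item[(a)] $G^aRG^b\subseteq G$ for some $a,b\ge0$ with $a+b=\nu$.
\item[(b)] If $R$ is prime, $\nu\ge1$ and $G$ is nilpotent, then $G^\nu=0$.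
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on $\nu$; for $\nu=0$ we have $G=R$. Suppose $G_{\nu-1}^aRG_{\nu-1}^b\subseteq G_{\nu-1}$ with $a+b=\nu-1$. If $G$ is a left ideal of $G_{\nu-1}$, then $G^aRG^{b+1}\subseteq G_{\nu-1}G\subseteq G$. If it is a right ideal, then $G^{a+1}RG^b\subseteq GG_{\nu-1}\subseteq G$.

(b) Let $G^h=0$ and take $a,b$ from (a). Then $(G^aRG^b)^h\subseteq G^h=0$, and regrouping the factors gives
\[
0=G^b(G^aRG^b)^hG^a=(G^\nu R)^hG^\nu .
\]
If $G^\nu\ne0$, primeness gives $G^\nu RG^\nu\ne0$, then $G^\nu RG^\nu RG^\nu\neq0$, and so on, a contradiction.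
\end{proof}

By Lemma~\ref{lem:staircase}, Lemma~\ref{lem:access}(b) and \eqref{eq:U}, $U_r(\mathbb F_p)$ is $r$-accessible but not $(r-1)$-accessible in $M_r(\mathbb F_p)$. One might hope that $M_r(\mathbb F_p)$ therefore enters the chains at a step that grows with $r$. It does not, because the staircase is not the only way down.

\begin{example}\label{ex:shortcut}
Let $\mathcal M$ contain $\mathbb F_p$ and all zero rings; both are needed to climb the staircase with $D=\mathbb F_p$. Let $r\ge2$, and let $Y=M_r(\mathbb F_p)e_{11}$ be the left ideal of matrices concentrated in the first column. The set $N$ of elements of $Y$ with $(1,1)$ entry $0$ satisfies $YN=0$; it is an ideal of $Y$ and a zero ring, and $Y/N\cong\mathbb F_p$. In a nonzero image of $Y$, either $N$ survives and is an ideal in $\mathcal M$, or the image is $\mathbb F_p$. So $Y\in\mathcal M_l^2$, and the simple ring $M_r(\mathbb F_p)$ lies in $\mathcal M_l^3$ for every $r$.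
\end{example}

\section{Prime rings with a heart}\label{sec:heart}

To close the shortcut of Example~\ref{ex:shortcut} we place under the matrix ring an ideal that is visible in every nonzero one-sided ideal and that carries a label, a field $k$, which survives all moves of the game.

\subsection*{The classes $\mathcal P_k$}

For a field $k$ let $\mathcal P_k$ be the class of prime rings $P$ having an idempotent $e\neq0$ with $ePe\cong k$. The class is closed under isomorphisms and under passing to the opposite ring. The least nonzero ideal of a ring, if there is one, is called its \emph{heart}.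

\begin{lemma}\label{lem:heart}
Let $P\in\mathcal P_k$ with idempotent $e$ as above.
\begin{itemize}
\item[(a)] If $f\ne0$ is an idempotent of $P$ such that $fPf$ is a field, then $f$ lies in every nonzero ideal of $P$, and $fPf\cong k$. Hence $H(P)=PeP$ is the heart of $P$, and $\mathcal P_k\cap\mathcal P_l=\emptyset$ if $k\not\cong l$.
\item[(b)] Every nonzero one-sided ideal of $P$ contains an idempotent $f\ne0$ with $fPf\cong k$.
\end{itemize}
\end{lemma}

\begin{proof}
Both parts use the following observation. If $f$ is an idempotent and $x\in ePf$, $y\in fPe$ satisfy $xy=e$ and $yx=f$, then $a\mapsto yax$ is a ring homomorphism $ePe\to fPf$, since $yax\cdot ya'x=yaea'x$, and $b\mapsto xby$ is its inverse. So $fPf\cong k$.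

(a) Let $b\neq0$ lie in an ideal $B$. By primeness $fcb\ne0$ for some $c\in P$, and then $fcbc'f\ne0$ for some $c'\in P$. So $fBf$ is a nonzero ideal of the field $fPf$, and $f\in fBf\subseteq B$. In particular $e$ lies in every nonzero ideal, so the ideal $PeP$, which contains $e=eee$, is the least one. Now choose $0\ne x\in ePf$ and $c\in P$ with $xce\ne0$. Let $u$ be the inverse of $xce$ in the field $ePe$ and put $y=fceu\in fPe$. Then $xy=xceu=e$. The element $yx\in fPf$ is idempotent, since $yxyx=yex=yx$, and nonzero, since $x(yx)y=e$. The only nonzero idempotent of the field $fPf$ is $f$, so $yx=f$, and the observation applies.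

(b) Passing to the opposite ring if necessary, let $Y$ be a nonzero left ideal. By primeness there is a nonzero $x\in ePY\subseteq Y$, and $ex=x$. Choose $c$ with $xce\ne0$, let $u$ be the inverse of $xce$ in $ePe$, and put $w=ceu$. Then $we=w$ and $xw=e$. The element $f=wx\in Y$ satisfies $f^2=wex=f$, $xf=ex=x$ and $fw=we=w$. So $f\neq0$, $x\in ePf$, $w\in fPe$, and the observation applies to $x$ and $w$.
\end{proof}

A left ideal of a prime ring need not be prime: the column $Y$ of Example~\ref{ex:shortcut} has the ideal $N$ with $YN=0$. The next lemma says that this is the only obstacle. It also computes the resulting prime ring modulo its heart, which is where all our measurements are made.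

\begin{lemma}\label{lem:derived}
Let $P\in\mathcal P_k$, let $Y\ne0$ be a left ideal of $P$, and let $N=N(Y)=\{y\in Y:Yy=0\}$.
\begin{itemize}
\item[(a)] $N$ is an ideal of $Y$, and $Y'=Y/N$ belongs to $\mathcal P_k$.
\item[(b)] $H(Y')$ is the image of $Y\cap H(P)$ in $Y'$. Hence $Y'/H(Y')\cong\bar Y/\bar N$, where $\bar Y$ and $\bar N$ are the images of $Y$ and $N$ in $P/H(P)$. Here $\bar Y$ is a left ideal of $P/H(P)$, $\bar N$ is an ideal of $\bar Y$, and $\bar Y\bar N=0$.
\end{itemize}
The symmetric statements hold for right ideals, with $N(Y)=\{y\in Y:yY=0\}$ and $\bar N\bar Y=0$.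
\end{lemma}

\begin{proof}
Write $x'$ for the image in $Y'$ of $x\in Y$.

(a) We have $YN=0$ and $Y(NY)=0$, so $N$ is an ideal of $Y$. For $0\neq y\in Y$ we have $0\ne yPy\subseteq YY$, so $N\neq Y$. Let $a,b\in Y$ with $aYb\subseteq N$, that is, $YaYb=0$. For all $y_1,y_2\in Y$ we get $(y_1a)P(y_2b)\subseteq y_1aYb=0$, hence $y_1a=0$ or $y_2b=0$. So $Ya=0$ or $Yb=0$, which means $a\in N$ or $b\in N$. Thus $Y'$ is prime.

Let $f\in Y$ be any nonzero idempotent with $fPf\cong k$; one exists by Lemma~\ref{lem:heart}(b). Since $Pf\subseteq Y$, we have $fYf=fPf$. Since $ff\ne0$, we have $f\notin N$. So $f'\ne0$, and $f'Y'f'$ is a nonzero image of the field $fYf$, hence isomorphic to $k$. Therefore $Y'\in\mathcal P_k$, and $f'\in H(Y')$ by Lemma~\ref{lem:heart}(a).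

(b) The image of $Y\cap H(P)$ is an ideal of $Y'$. It contains $f'\neq0$, because $f\in H(P)$ by Lemma~\ref{lem:heart}(a). So it contains $H(Y')$.

For the converse we decompose $Y\cap H(P)$ into minimal left ideals. The left ideal $Pe$ is minimal: if $0\ne xe\in Pe$, then $ePxe$ contains a nonzero, hence invertible, element of the field $ePe$, so $e\in Pxe$. For $c\in P$ the left ideal $Pec$ is an image of the left $P$-module $Pe$, so it is zero or minimal, and $H(P)=\sum_cPec$. Recall that a submodule of a sum of simple modules is again a sum of simple modules. (Apply this over the ring obtained from $P$ by adjoining a unit; the submodules of $P$ are its left ideals.) So $Y\cap H(P)$ is a sum of minimal left ideals $G$ of $P$. By Lemma~\ref{lem:heart}(b) such a $G$ contains an idempotent $f\neq0$ with $fPf\cong k$, and $G=Pf$ by minimality. For $x\in G$ we have $x=xf$ with $x,f\in Y$. By the last paragraph of (a), $f'\in H(Y')$, so $x'=x'f'\in H(Y')$.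

It follows that $Y'/H(Y')\cong Y/(N+Y\cap H(P))\cong\bar Y/\bar N$, and $\bar Y\bar N=0$ because $YN=0$. For right ideals, pass to the opposite ring.
\end{proof}

We call $Y'$ the \emph{derived ring} of the one-sided ideal $Y$. If $Y$ is both a left and a right ideal, a side is chosen.

\subsection*{Putting a heart under a given ring}

For a vector space $V$ over $k$ let $\mathcal F(V)$ be the ideal of $\operatorname{End}_k(V)$ formed by the operators of finite rank.

\begin{lemma}\label{lem:finiterank}
Let $V\ne0$ and let $P$ be a ring with $\mathcal F(V)\subseteq P\subseteq\operatorname{End}_k(V)$. Then $P\in\mathcal P_k$ and $H(P)=\mathcal F(V)$. Every power $P^h$ has at least $|k|$ elements.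
\end{lemma}

\begin{proof}
Let $a,b\in P$ be nonzero, with $bv\ne0$ and $aw\ne0$. There is $t\in\mathcal F(V)$ with $t(bv)=w$, and $atb\neq0$. So $P$ is prime. Fix $v_0\in V$ and a linear form $\lambda_0$ with $\lambda_0(v_0)=1$, and let $e$ be the projection $x\mapsto\lambda_0(x)v_0$. Then $ke\subseteq ePe\subseteq e\operatorname{End}_k(V)e=ke$, so $P\in\mathcal P_k$, and $P^h\supseteq(ke)^h=ke$. The operator $x\mapsto\lambda(x)v$ equals $aeb$ for $a\colon x\mapsto\lambda_0(x)v$ and $b\colon x\mapsto\lambda(x)v_0$, and every operator of finite rank is a sum of such operators. Hence $\mathcal F(V)\subseteq PeP\subseteq\mathcal F(V)$.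
\end{proof}

Let $Q$ be an $\mathbb F_p$-algebra, that is, a ring with $pQ=0$, and let $k$ be a field of characteristic $p$. Let $Q^1=\mathbb F_p\oplus Q$ be the algebra with a unit adjoined, let $W=k\otimes_{\mathbb F_p}Q^1$, and let $V$ be the direct sum of countably many copies of $W$. The ring $Q$ acts $k$-linearly on $W$ by left multiplication on the second factor, and diagonally on $V$; call this action $\rho\colon Q\to\operatorname{End}_k(V)$. If $c\ne0$, then $c(1\otimes1)=1\otimes c\neq0$, so $\rho(c)$ is nonzero on each copy of $W$ and has infinite rank. Hence $\rho$ is injective and $\rho(Q)\cap\mathcal F(V)=0$. Put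
\[
P(Q,k)=\mathcal F(V)+\rho(Q).
\]
By Lemma~\ref{lem:finiterank}, for every subring $Q_1\subseteq Q$ the ring $\mathcal F(V)+\rho(Q_1)$ lies in $\mathcal P_k$, has heart $\mathcal F(V)$, and its quotient by the heart is $Q_1$. Identify $M_q(\operatorname{End}_kV)$ with $\operatorname{End}_k(V^q)$. An operator on $V^q$ has finite rank if and only if all its matrix entries do, so $M_q(\mathcal F(V))=\mathcal F(V^q)$, and Lemma~\ref{lem:finiterank} gives
\begin{equation}\label{eq:matrix}
M_q(P(Q,k))\in\mathcal P_k,\qquad M_q(P(Q,k))/H\cong M_q(Q),
\end{equation}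
where $H$ is the heart. We apply the construction to the two ends of the staircase. For $r\ge2$ and an $\mathbb F_p$-algebra $D$ put
\[
\Gamma(r,D,k)=P(M_r(D),k),\qquad I(r,D,k)=\mathcal F(V)+\rho(U_r(D))\subseteq\Gamma(r,D,k).
\]
All upper bounds in this paper come from lifting the staircase to $\Gamma(r,D,k)$. This is the only place where the zero rings in $\mathcal M$ are used.

\begin{lemma}\label{lem:upper}
Let $\mathcal M$ be homomorphically closed and contain $I(r,D,k)$ and all zero rings. If $D\in\mathcal M_l^\alpha$ with $\alpha\ge2$, then $\Gamma(r,D,k)\in\mathcal M_l^{\alpha+(r-1)}$.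
\end{lemma}

\begin{proof}
Let $E_j=\mathcal F(V)+\rho(K_j)$, so that $E_0=\Gamma(r,D,k)$ and $E_r=I(r,D,k)$. By Lemma~\ref{lem:staircase}, $E_{j+1}$ is a left ideal of $E_j$. Let $\varphi$ be a homomorphism with $\varphi(E_j)\ne0$. Either $\varphi(E_{j+1})$ is a nonzero left ideal of $\varphi(E_j)$, or the kernel contains $E_{j+1}$, hence $\mathcal F(V)+\rho(T_j)$, and then $\varphi(E_j)$ is an image of $K_j/T_j$.

Let $j=r-1$. In the first case $\varphi(E_{r-1})$ has a nonzero left ideal in $\mathcal M=\mathcal M_l^1$, and $1<\alpha$. In the second case it is a nonzero image of $D$ and so has a nonzero left ideal in $\bigcup_{\beta<\alpha}\mathcal M_l^\beta$. So $E_{r-1}\in\mathcal M_l^\alpha$. Let $j\le r-2$ and $E_{j+1}\in\mathcal M_l^\beta$. In the first case $\varphi(E_j)$ has a nonzero left ideal in $\mathcal M_l^\beta$, and in the second it is a zero ring and lies in $\mathcal M$. So $E_j\in\mathcal M_l^{\beta+1}$. After $r-1$ such steps we reach $E_0$.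
\end{proof}

All our classes $\mathcal M$ have the following form.

\begin{lemma}\label{lem:class}
Let $I_i=I(r_i,D_i,k_i)$, where $i$ runs over a set or a class of indices and the $k_i$ are pairwise nonisomorphic infinite fields of characteristic $p$. Let $\mathcal M$ consist of all zero rings and all images of $\mathbb F_p$ and of the rings $I_i$. Then $\mathcal M$ is homomorphically closed, and $\mathcal M\cap\mathcal P_{k_i}$ consists of the rings isomorphic to $I_i$.
\end{lemma}

\begin{proof}
Images of zero rings are zero rings, so $\mathcal M$ is homomorphically closed. A homomorphism from $I_l$ with nonzero kernel kills the heart, so its image is an image of the nilpotent ring $U_{r_l}(D_l)$. Hence the non-nilpotent members of $\mathcal M$ are the copies of $\mathbb F_p\in\mathcal P_{\mathbb F_p}$ and of the $I_l\in\mathcal P_{k_l}$. Members of $\mathcal P_{k_i}$ are not nilpotent, and the classes $\mathcal P_{\mathbb F_p}$ and $\mathcal P_{k_l}$ with $l\ne i$ are disjoint from $\mathcal P_{k_i}$ by Lemma~\ref{lem:heart}(a).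
\end{proof}

We call $\mathcal M$ the class \emph{generated by} the family $(I_i)$. The smallest case already shows how the lower bounds are proved.

\begin{example}\label{ex:two}
Let $k$ be an infinite field of characteristic $p$, let $J=\Gamma(2,\mathbb F_p,k)$ and $I=I(2,\mathbb F_p,k)=\mathcal F(V)+\rho(\mathbb F_pe_{12})$, and let $\mathcal M$ be generated by $I$. Since $\mathbb F_p\in\mathcal M\subseteq\mathcal M_l^2$, Lemma~\ref{lem:upper} gives $J\in\mathcal M_l^3$. We claim that $J\notin\mathcal M^2$. Otherwise $J$ has a nonzero one-sided ideal $Y\in\mathcal M$, say a left ideal. The derived ring $Y'$ is an image of $Y$, so $Y'\in\mathcal M\cap\mathcal P_k$, and $Y'\cong I$ by Lemma~\ref{lem:class}. An isomorphism maps heart to heart, so Lemma~\ref{lem:derived}(b) gives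
\[
\bar Y/\bar N\cong Y'/H(Y')\cong I/H(I)\cong\mathbb F_pe_{12},
\]
where $\bar Y$ is a left ideal of $J/H(J)\cong M_2(\mathbb F_p)$ and $\bar Y\bar N=0$. The right side is a zero ring, so $\bar Y^2\subseteq\bar N$ and $\bar Y^3=0$. By Lemma~\ref{lem:access}(b) with $\nu=1$ we get $\bar Y=0$, although $\bar Y/\bar N\neq0$. For a right ideal use $\bar N\bar Y=0$ instead.
\end{example}

\section{Derived chains and their shadows}\label{sec:derived}

In Example~\ref{ex:two} the game had one move. If there is a second move, it is made in $Y'$, and $Y'/H(Y')\cong\bar Y/\bar N$ is no longer a subring of the matrix ring but a quotient of one. We pull everything back to $\bar Y$. The price is a kernel, which grows at each move but stays annihilated by powers of the ring, and such a kernel cannot hide non-nilpotency. An ideal $B$ of a ring $G$ is called \emph{small} in $G$ if $G^aBG^b=0$ for some $a,b\ge0$.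

\begin{lemma}\label{lem:small}
Let $B$ be small in $G$.
\begin{itemize}
\item[(a)] If $G/B$ is nilpotent, then $G$ is nilpotent.
\item[(b)] If $G$ is $\nu$-accessible in $R$ and $\pi\colon R\to\bar R$ is a surjective homomorphism, then $\pi(G)$ is $\nu$-accessible in $\bar R$, $\pi(B)$ is small in $\pi(G)$, and $\pi(G)/\pi(B)$ is an image of $G/B$.
\item[(c)] Let $G_1$ be a subring of $G$ and $B_1$ an ideal of $G_1$ with $G_1B_1\subseteq B$ or $B_1G_1\subseteq B$. Then $B_1$ is small in $G_1$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $G^aBG^b=0$. (a) If $G^h\subseteq B$, then $G^{a+h+b}=0$. (b) Apply $\pi$ to the chain from $R$ to $G$ and to the relation $G^aBG^b=0$; the map $G\to\pi(G)/\pi(B)$ kills $B$. (c) We have $G_1^{a+1}B_1G_1^b\subseteq G^aBG^b=0$ in the first case and $G_1^aB_1G_1^{b+1}\subseteq G^aBG^b=0$ in the second.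
\end{proof}

A \emph{derived chain} of length $\mu$ from $P\in\mathcal P_k$ is a sequence $P=P_0,P_1,\dots,P_\mu$ in which $P_i=Y_i'$ is the derived ring of a nonzero one-sided ideal $Y_i$ of $P_{i-1}$. By Lemma~\ref{lem:derived}(a) all $P_i$ lie in $\mathcal P_k$. A derived chain records a game in which we always reply with the derived ring.

\begin{lemma}[Descent]\label{lem:descent}
Let $\mathcal M$ be homomorphically closed and let $P_0,\dots,P_\mu$ be a derived chain from $P_0\in\mathcal P_k$ with $P_\mu\in\mathcal M^\alpha$.
\begin{itemize}
\item[(a)] If $\alpha>1$, the chain extends by a ring $P_{\mu+1}\in\mathcal M^\beta$ with $1\le\beta<\alpha$. If $\alpha=\alpha_0+1$, one can take $\beta=\alpha_0$.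
\item[(b)] The chain extends to a finite derived chain that ends in $\mathcal M\cap\mathcal P_k$. If $\alpha=m$ is finite, there is such an extension of length $\mu+m-1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The nonzero ring $P_\mu$ has a nonzero one-sided ideal $Y\in\mathcal M^\beta$ with $\beta<\alpha$, and with $\beta=\alpha_0$ in the successor case by Lemma~\ref{lem:basic}. Its image $Y'$ lies in $\mathcal M^\beta$. (b) Repeat (a) until $\mathcal M^1$ is reached; there is no infinite strictly decreasing sequence of ordinals.
\end{proof}

\begin{lemma}[Shadow]\label{lem:shadow}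
Let $P_0,\dots,P_\mu$ be a derived chain. There are subrings $P_0/H(P_0)=G_0\supseteq G_1\supseteq\dots\supseteq G_\mu$, each $G_i$ a one-sided ideal of $G_{i-1}$, and ideals $B_i$ small in $G_i$, such that $P_i/H(P_i)\cong G_i/B_i$ for all $i$. If $\mu\ge1$, then $G_1$ is the image of $Y_1$ in $P_0/H(P_0)$.
\end{lemma}

\begin{proof}
Put $B_0=0$. Suppose that $\theta\colon G_{i-1}\to P_{i-1}/H(P_{i-1})$ is a surjection whose kernel $B_{i-1}$ is small in $G_{i-1}$; for $i=1$ let $\theta$ be the identity. By Lemma~\ref{lem:derived}(b), $P_i/H(P_i)\cong\bar Y_i/\bar N_i$, where $\bar Y_i$ is the image of $Y_i$ in $P_{i-1}/H(P_{i-1})$ and $\bar Y_i\bar N_i=0$ or $\bar N_i\bar Y_i=0$. Put $G_i=\theta^{-1}(\bar Y_i)$ and $B_i=\theta^{-1}(\bar N_i)$. Then $G_i$ is a one-sided ideal of $G_{i-1}$, $G_i/B_i\cong\bar Y_i/\bar N_i$, and $G_iB_i\subseteq B_{i-1}$ or $B_iG_i\subseteq B_{i-1}$. So $B_i$ is small in $G_i$ by Lemma~\ref{lem:small}(c).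
\end{proof}

The argument of Example~\ref{ex:two} now works for every $r$. We allow a matrix ring over $\Gamma(r,\mathbb F_p,k)$ as the starting point, because such rings appear when the construction is iterated.

\begin{proposition}\label{prop:finite}
Let $q\ge1$, $r\ge2$, $J=\Gamma(r,\mathbb F_p,k)$ and $I=I(r,\mathbb F_p,k)$. Every derived chain from $M_q(J)$ that ends in a copy of $I$ has length at least $r$.
\end{proposition}

\begin{proof}
Let $P_0=M_q(J),\dots,P_\mu\cong I$ be a derived chain with $\mu\le r-1$. By \eqref{eq:matrix}, $P_0/H(P_0)\cong M_{qr}(\mathbb F_p)$, a prime ring. By Lemma~\ref{lem:shadow}, $U_r(\mathbb F_p)\cong I/H(I)\cong G/B$, where $G$ is $\mu$-accessible, hence $(r-1)$-accessible, in $M_{qr}(\mathbb F_p)$ and $B$ is small in $G$. By Lemma~\ref{lem:small}(a), $G$ is nilpotent, and by Lemma~\ref{lem:access}(b), $G^{r-1}=0$. Then $U_r(\mathbb F_p)^{r-1}=0$, contrary to \eqref{eq:U}.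
\end{proof}

\begin{remark}\label{rem:exact}
Let $k$ be infinite and let $\mathcal M$ be generated by a family that includes $I$. Then $J\in\mathcal M_l^{r+1}$ by Lemma~\ref{lem:upper} with $\alpha=2$, and $J\notin\mathcal M^r$, since otherwise descent would give a derived chain of length $r-1$ from $J$ to $I$. So $J$ enters both chains exactly at step $r+1$, while $J/H(J)\cong M_r(\mathbb F_p)\in\mathcal M_l^3$. The shortcut is closed as follows. The preimage $Y$ in $J$ of the column $M_r(\mathbb F_p)e_{11}$ is prime by Lemma~\ref{lem:finiterank}, so $Y'=Y$. For $r\ge3$ it is not in $\mathcal M^2$, since otherwise descent would give a derived chain $J,Y,P_2\cong I$ of length $2$.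
\end{remark}

\section{Passing the first limit ordinal}\label{sec:A}

A direct sum $D$ of rings as in Remark~\ref{rem:exact}, with $r$ unbounded, lies in no finite term of the chains, but it does lie in $\mathcal M_l^\omega$, since each summand is an ideal at a finite level. To get beyond $\omega$ we need a ring none of whose nonzero one-sided ideals is at a finite level. So we apply the construction once more and form $A=\Gamma(2,D,k_0)$. A game in $A$ must end in $I(2,D,k_0)$, which modulo its heart is as large as $D$. On the other hand, Proposition~\ref{prop:finite} will show that a one-sided ideal of $A$ at level $m$ involves only the first $m-1$ summands of $D$. To turn this into a contradiction we need a quantity that does not increase under passing to subrings and images and that separates $D$ from its finite subsums. Cardinality is such a quantity if the summands grow fast enough.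

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For an infinite cardinal $\theta$, the field of rational functions over $\mathbb F_p$ in $\theta$ variables has cardinality $\theta$, so there are arbitrarily large fields of characteristic $p$. Choose infinite fields $k_1,k_2,\dots$ of characteristic $p$ recursively such that, with
\[
J_s=\Gamma(s+1,\mathbb F_p,k_s),\qquad I_s=I(s+1,\mathbb F_p,k_s)\qquad(s\ge1),
\]
we have $|k_{s+1}|>|J_s|$. By Lemma~\ref{lem:finiterank}, $|J_s|\ge|k_s|$, so
\begin{equation}\label{eq:card}
|k_1|\le|J_1|<|k_2|\le|J_2|<|k_3|\le\cdots .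
\end{equation}
Let $D=\bigoplus_{s\ge1}J_s$, let $k_0$ be a field of characteristic $p$ with $|k_0|>|D|$, and put
\[
A=\Gamma(2,D,k_0),\qquad I_0=I(2,D,k_0),\qquad I_0/H(I_0)\cong De_{12}.
\]
The fields $k_0,k_1,k_2,\dots$ have distinct cardinalities, so they are pairwise nonisomorphic. Let $\mathcal M$ be generated by $I_0,I_1,I_2,\dots$. By Lemma~\ref{lem:class}, $\mathcal M\cap\mathcal P_{k_s}$ consists of the copies of $I_s$ for each $s\ge0$.

\medskip
\noindent\emph{Upper bound: $A\in\mathcal M_l^{\omega+1}$.} By Remark~\ref{rem:exact}, $J_s\in\mathcal M_l^{s+2}$. In a nonzero image of $D$ the image of some $J_s$ is a nonzero ideal, and it lies in $\mathcal M_l^{s+2}$. So $D\in\mathcal M_l^\omega$, and Lemma~\ref{lem:upper} with $\alpha=\omega$ and $r=2$ gives $A\in\mathcal M_l^{\omega+1}$.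

\medskip
\noindent\emph{Step 1: if $1\le m\le s$, then $M_2(J_s)$ has no nonzero one-sided ideal in $\mathcal M^m$.} Let $X$ be one. Then $P_0=M_2(J_s)$, $P_1=X'$ is a derived chain with $P_1\in\mathcal M^m$. By Lemma~\ref{lem:descent}(b) it extends to a chain of length $1+m-1=m$ ending in $\mathcal M\cap\mathcal P_{k_s}$, that is, in a copy of $I_s$. Proposition~\ref{prop:finite} with $r=s+1$ gives $m\ge s+1$, a contradiction.

\medskip
\noindent\emph{Step 2: if $1\le m<\omega$, then $A$ has no nonzero one-sided ideal in $\mathcal M^m$.} Let $X$ be one, and let $\bar X$ be its image in $A/H(A)\cong M_2(D)=\bigoplus_sM_2(J_s)$. The projection of $\bar X$ to $M_2(J_s)$ is a one-sided ideal of $M_2(J_s)$ and an image of $X$, so it lies in $\mathcal M^m$. By Step 1 it is zero for $s\ge m$. Hence $\bar X\subseteq M_2(J_1\oplus\dots\oplus J_{m-1})$. This ring is $0$ for $m=1$ and has cardinality $|J_{m-1}|$ for $m\geq2$ by \eqref{eq:card}. In both cases $|\bar X|<|k_m|\le|D|$.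

The derived chain $P_0=A$, $P_1=X'\in\mathcal M^m$ extends by Lemma~\ref{lem:descent}(b) to a chain ending in $P_m\cong I_0$. By Lemma~\ref{lem:shadow}, $De_{12}\cong P_m/H(P_m)$ is an image of a subring $G_m$ of $G_1=\bar X$. So $|D|\le|\bar X|$, a contradiction.

\medskip
A nonzero member of $\mathcal M^\omega$ contains a nonzero one-sided ideal in $\mathcal M^m$ for some finite $m$. By Step 2, $A\notin\mathcal M^\omega$. The last sentence of the theorem follows from Lemma~\ref{lem:basic}, which gives $\mathcal M_l^\omega\subseteq\mathcal M^\omega$ and $A\in ls_l(\mathcal M)\subseteq ls(\mathcal M)$.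
\end{proof}

\begin{remark}
The class $\mathcal M$ fails to be hereditary at the place where the proof needs this failure. The heart $\mathcal F(V)$ of $I_0$ lies in $\mathcal P_{k_0}$ and is its own heart by Lemma~\ref{lem:finiterank}. So it is not a copy of $I_0$ and does not belong to $\mathcal M$. It is also an ideal of $A$; if it belonged to $\mathcal M$, Step 2 would fail for $m=1$.
\end{remark}

\section{No ordinal suffices}\label{sec:B}

We recall the ordinal arithmetic that is needed. Every ordinal $\delta$ can be written uniquely as $\delta=\omega\zeta+\tau$ with $\tau<\omega$, and $\delta<\omega\xi$ if and only if $\zeta<\xi$. The ordinal $\omega\xi$ is a limit ordinal for $\xi>0$, and $\omega\xi\ge\xi$.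

The plan is to repeat the construction of Section~\ref{sec:A} at every limit ordinal $\omega\xi$: take a direct sum $D$ of rings built earlier, and form $\Gamma(r,D,k)$ over a new and larger field. Two things change.

First, to pass from $\omega\xi$ to $\omega(\xi+1)$ we need rings outside $\mathcal M^{\omega\xi+t}$ for every finite $t$. In such a ring the game drops below $\omega\xi$ only after $t+1$ moves. What we then project to the summands of $D$ is a shadow $G/B$, with $G$ accessible and $B$ small, and no longer a one-sided ideal. So the induction hypothesis has to speak about all such quotients $G/B$. Lemma~\ref{lem:primeimage} below converts them back into derived chains.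

Second, the projections of $G$ to the large summands need not vanish. They can only be shown to be nilpotent, of an index bounded by Lemma~\ref{lem:access}(b). So we compare the cardinalities of powers, and we take the matrix size large enough for the corresponding power of $U_r(D)$ to be still large.

\begin{lemma}\label{lem:primeimage}
Let $P_0\in\mathcal P_k$, let $G$ be a $j$-accessible subring of $P_0$ that is not nilpotent, and let $B$ be small in $G$. Then there is a derived chain $P_0,\dots,P_j$ such that $P_j$ is an image of $G/B$.
\end{lemma}

\begin{proof}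
Let $G=G_j\subseteq\dots\subseteq G_0=P_0$ be a chain of one-sided ideals. We construct the rings $P_i$ together with surjections $\varphi_i\colon G_i\to P_i$ whose kernels $N_i$ are small in $G_i$, starting with the identity $\varphi_0$. Given $\varphi_{i-1}$, with $G_{i-1}^aN_{i-1}G_{i-1}^b=0$, the set $Y_i=\varphi_{i-1}(G_i)$ is a one-sided ideal of $P_{i-1}$. If $Y_i=0$, then $G_i\subseteq N_{i-1}$ and $G_i^{a+1+b}=0$, which is impossible because $G\subseteq G_i$ is not nilpotent. So $P_i=Y_i'$ is defined. Let $\varphi_i$ be the composite $G_i\to Y_i\to Y_i'$. Then $\varphi_{i-1}(N_i)\subseteq N(Y_i)$, so $G_iN_i\subseteq N_{i-1}$ if $Y_i$ is a left ideal and $N_iG_i\subseteq N_{i-1}$ if it is a right ideal. By Lemma~\ref{lem:small}(c), $N_i$ is small in $G_i$.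

Finally, $G^aBG^b=0$ for some $a,b$, so $P_j^a\varphi_j(B)P_j^b=0$, and $\varphi_j(B)=0$ because $P_j$ is prime. Thus $\varphi_j$ factors through $G/B$.
\end{proof}

\subsection*{The rings $\Gamma_{\xi,n}$}

Let $\Xi$ be an ordinal $\ge1$ (for part (i)) or the class of all ordinals (for part (ii)); in the second case $\xi<\Xi$ means that $\xi$ is an ordinal. Order the pairs $(\xi,n)$ with $\xi<\Xi$ and $1\le n<\omega$ lexicographically. This is a well-ordering in which the predecessors of a pair form a set. By recursion define
\begin{itemize}
\item $D_{0,n}=\mathbb F_p$, and $D_{\xi,n}=\bigoplus\{\Gamma_{\zeta,m}:\zeta<\xi,\ m>n\}$ for $\xi>0$;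
\item $k_{\xi,n}$ as the field of rational functions over $\mathbb F_p$ in $\theta$ variables, where $\theta$ is the least uncountable cardinal greater than $\bigl|\bigoplus_{(\zeta,m)<(\xi,n)}\Gamma_{\zeta,m}\bigr|$, so that $|k_{\xi,n}|=\theta$;
\item $\Gamma_{\xi,n}=\Gamma(n+2,D_{\xi,n},k_{\xi,n})$ and $I_{\xi,n}=I(n+2,D_{\xi,n},k_{\xi,n})$.
\end{itemize}
Since $|\Gamma_{\zeta,m}|\ge|k_{\zeta,m}|$, the cardinalities of the fields $k_{\xi,n}$ increase strictly. Let $\mathcal M$ be generated by the family $(I_{\xi,n})$. By Lemma~\ref{lem:class}, $\mathcal M\cap\mathcal P_{k_{\xi,n}}$ consists of the copies of $I_{\xi,n}$.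

\begin{proposition}\label{prop:upperB}
$\Gamma_{\xi,n}\in\mathcal M_l^{\omega\xi+n+3}$ for all $(\xi,n)$. In particular $\Gamma_{\xi,n}\in ls_l(\mathcal M)$.
\end{proposition}

\begin{proof}
Induction on $\xi$. For $\xi=0$ apply Lemma~\ref{lem:upper} with $\alpha=2$ and $r=n+2$. Let $\xi>0$. A nonzero image of $D_{\xi,n}$ contains as an ideal a nonzero image of some $\Gamma_{\zeta,m}$ with $\zeta<\xi$. This ideal lies in $\mathcal M_l^{\omega\zeta+m+3}$, and $\omega\zeta+m+3<\omega\xi$. So $D_{\xi,n}\in\mathcal M_l^{\omega\xi}$, and Lemma~\ref{lem:upper} gives $\Gamma_{\xi,n}\in\mathcal M_l^{\omega\xi+n+1}\subseteq\mathcal M_l^{\omega\xi+n+3}$.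
\end{proof}

In the lower bound, $n$ is a budget of moves: $j$ moves have been spent in reaching $G$, and $t$ more are needed to come down from $\omega\xi+t$ to $\omega\xi$.

\begin{proposition}\label{prop:lowerB}
Let $\xi<\Xi$, $n,q\ge1$ and $j,t\ge0$ with $j+t\le n$. Let $G$ be a $j$-accessible subring of $M_q(\Gamma_{\xi,n})$ that is not nilpotent, and let $B$ be small in $G$. Then $G/B\notin\mathcal M^{\omega\xi+t}$.
\end{proposition}

\begin{proof}
Induction on $\xi$, for all $n,q,j,t,G,B$ simultaneously. Write $k=k_{\xi,n}$, $D=D_{\xi,n}$, $q'=q(n+2)$ and $P_0=M_q(\Gamma_{\xi,n})$. By \eqref{eq:matrix}, $P_0\in\mathcal P_k$ and $P_0/H(P_0)\cong\Delta:=M_{q'}(D)$. Suppose that $G/B\in\mathcal M^{\omega\xi+t}$. By Lemma~\ref{lem:primeimage} there is a derived chain $P_0,\dots,P_j$ with $P_j\in\mathcal M^{\omega\xi+t}$.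

\medskip
\noindent\emph{The case $\xi=0$.} Here $t\ge1$, because $\mathcal M^0=\emptyset$. By Lemma~\ref{lem:descent}(b) the chain extends to one of length $j+t-1\le n-1$ that ends in a copy of $I_{0,n}$. By Proposition~\ref{prop:finite} its length is at least $n+2$, a contradiction.

\medskip
\noindent\emph{The case $\xi>0$: descent and shadow.} Applying Lemma~\ref{lem:descent}(a) $t$ times, we extend the chain to $P_{j+t}\in\mathcal M^{\omega\xi}$. One more application gives $P_\nu\in\mathcal M^\delta$ with
\[
\nu=j+t+1\le n+1,\qquad1\le\delta<\omega\xi .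
\]
By Lemma~\ref{lem:descent}(b) the chain extends further to some $P_\mu\cong I_{\xi,n}$ with $\mu\ge\nu$; we have no bound on $\mu$ and need none. Lemma~\ref{lem:shadow} yields subrings $G_\mu\subseteq G_\nu\subseteq\Delta$ with small ideals $B_\mu$ and $B_\nu$ such that $G_\nu$ is $\nu$-accessible, hence $(n+1)$-accessible, in $\Delta$, and
\[
G_\nu/B_\nu\cong P_\nu/H(P_\nu)\in\mathcal M^\delta,\qquad G_\mu/B_\mu\cong I_{\xi,n}/H(I_{\xi,n})\cong U_{n+2}(D).
\]
We shall bound $|G_\nu^{n+1}|$ from above with the first relation and $|G_\mu^{n+1}|$ from below with the second.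

\medskip
\noindent\emph{The upper bound.} Write $\delta=\omega\zeta_0+\tau$ with $\zeta_0<\xi$ and $\tau<\omega$, and put $m_0=n+1+\tau$. Let $\Lambda$ be the set of pairs $(\zeta,m)$ with $\zeta<\xi$ and $m>n$, so that $\Delta=\bigoplus_{i\in\Lambda}M_{q'}(\Gamma_i)$, with projections $\pi_i$. Let $i=(\zeta,m)\in\Lambda$ with $i\ge(\zeta_0,m_0)$. By Lemma~\ref{lem:small}(b), $\pi_i(G_\nu)$ is $(n+1)$-accessible in $M_{q'}(\Gamma_{\zeta,m})$, the ideal $\pi_i(B_\nu)$ is small in it, and the quotient lies in $\mathcal M^\delta$. We claim that $\pi_i(G_\nu)$ is nilpotent. If not, we apply the induction hypothesis to $M_{q'}(\Gamma_{\zeta,m})$, whose budget is $m$, with $n+1$ in the role of $j$.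
\begin{itemize}
\item If $\zeta>\zeta_0$, then $\delta<\omega\zeta$, so the quotient lies in $\mathcal M^{\omega\zeta}$. Since $(n+1)+0\le m$, this contradicts the induction hypothesis with $0$ in the role of $t$.
\item If $\zeta=\zeta_0$, then $(n+1)+\tau=m_0\le m$ and the quotient lies in $\mathcal M^{\omega\zeta+\tau}$. This contradicts the induction hypothesis with $\tau$ in the role of $t$.
\end{itemize}
The first case is the reason for admitting only summands with $m>n$ into $D_{\xi,n}$. Since $M_{q'}(\Gamma_i)$ is prime by \eqref{eq:matrix}, Lemma~\ref{lem:access}(b) gives $\pi_i(G_\nu^{n+1})=\pi_i(G_\nu)^{n+1}=0$. This holds for all $i\ge(\zeta_0,m_0)$ in $\Lambda$, so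
\[
G_\mu^{n+1}\subseteq G_\nu^{n+1}\subseteq M_{q'}(D_<),\qquad D_<=\bigoplus\{\Gamma_i:i\in\Lambda,\ i<(\zeta_0,m_0)\}.
\]
The field $k_{\zeta_0,m_0}$ is uncountable and has more elements than $D_<$ by its definition. Hence
\[
|G_\mu^{n+1}|\le\max(\aleph_0,|D_<|)<|k_{\zeta_0,m_0}|.
\]

\medskip
\noindent\emph{The lower bound.} The image of $G_\mu^{n+1}$ in $G_\mu/B_\mu\cong U_{n+2}(D)$ is $U_{n+2}(D)^{n+1}=D^{n+1}e_{1,n+2}$ by \eqref{eq:U}; the size $n+2$ was chosen so that this power survives. Since $\zeta_0<\xi$ and $m_0>n$, the pair $(\zeta_0,m_0)$ lies in $\Lambda$, so $D^{n+1}\supseteq\Gamma_{\zeta_0,m_0}^{n+1}$. By Lemma~\ref{lem:finiterank},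
\[
|G_\mu^{n+1}|\ge|D^{n+1}|\ge|\Gamma_{\zeta_0,m_0}^{n+1}|\ge|k_{\zeta_0,m_0}|,
\]
which contradicts the upper bound.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\xi<\Xi$. The ring $\Gamma_{\xi,1}$ is prime, hence not nilpotent. Proposition~\ref{prop:lowerB} with $n=q=t=1$, $j=0$, $G=\Gamma_{\xi,1}$ and $B=0$, together with Proposition~\ref{prop:upperB}, gives
\[
\Gamma_{\xi,1}\in ls_l(\mathcal M),\qquad\Gamma_{\xi,1}\notin\mathcal M^{\omega\xi+1}.
\]
Given an ordinal $\gamma$, take $\xi=\gamma$. Then $\gamma\le\omega\xi+1$, so $\Gamma_{\xi,1}\in ls_l(\mathcal M)\setminus\mathcal M^\gamma$ by Lemma~\ref{lem:basic}. For (i) take $\Xi=\gamma+1$; then $\mathcal M$ consists of all zero rings and the images of $\mathbb F_p$ and of the rings $I_{\zeta,m}$ with $\zeta\le\gamma$, and these rings form a set. For (ii) take for $\Xi$ the class of all ordinals; then $\mathcal M$ does not depend on $\gamma$.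
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On the stabilisation of one-sided Kurosh's chains},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 10553F61E5D03C389811D233F96D2793/\allowbreak S0004972712000068a.pdf/\allowbreak on-the-stabilisation-of-\allowbreak one-sided-kuroshs-chains.pdf}

\end{thebibliography}
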